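
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{$\Omega$-separable compact spaces of countable tightness}


\begin{abstract}
In the game $\Omega$ on a space $X$, player I picks points $x_n$ and player II answers with open sets $U_n$ such that $x_n\in\overline{U_n}$; player I wins if $\bigcup_n U_n$ is dense. The space is $\Omega$-separable if I has a winning strategy. We show that the statement ``every $\Omega$-separable compact space of countable tightness is separable'' is independent of ZFC. Under CH we construct a non-separable $\Omega$-separable Corson compact space, and we show that such spaces exist in models of ZFC with arbitrarily large continuum. Under MA$_{\omega_1}$ the statement holds. We also show in ZFC that an $\Omega$-separable compact space of countable tightness is ccc and has $\pi$-weight at most $\mathfrak c$.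
\end{abstract}

\section{The game and the question}

Let $X$ be a topological space. The game $\Omega$ on $X$ is played by two players, I and II. At move $n\in\omega$ player I picks a point $x_n\in X$, and player II responds with an open set $U_n\subset X$ such that $x_n\in\overline{U_n}$. After $\omega$ moves, I wins if $\bigcup_{n}U_n$ is dense in $X$; otherwise II wins. The space $X$ is called \emph{$\Omega$-separable} if player I has a winning strategy.

Every separable space is $\Omega$-separable: if $\{d_n:n\in\omega\}$ is dense, I plays $x_n=d_n$ regardless of the answers. Indeed, a nonempty open set $W$ contains some $d_n$, and $d_n\in\overline{U_n}$ gives $W\cap U_n\neq\emptyset$. In general I may use the answers of II to decide where to look next. So $\Omega$-separability is an adaptive form of separability, and the question is when the adaptive form gives nothing new.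

It gives nothing new for first countable spaces: every first countable $\Omega$-separable space is separable \cite{game}. (For regular spaces we give the short argument in Section~\ref{sec:models}.) It does give something new for compact spaces in general: every Cantor cube $2^\kappa$ is $\Omega$-separable, even when $\kappa>\mathfrak c$ and $2^\kappa$ is not separable (Example~\ref{ex:cube}). Between these two cases lie the compact spaces of countable tightness. The \emph{tightness} $t(X)$ is the least infinite cardinal $\kappa$ such that whenever $A\subset X$ and $x\in\overline A$, there is $B\subset A$ with $|B|\le\kappa$ and $x\in\overline B$. First countable spaces have $t(X)=\omega$, whereas $t(2^\kappa)>\omega$ for uncountable $\kappa$. The following question was posed in \cite{game}. Compact spaces are Hausdorff throughout.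

\medskip
\emph{Is it provable in ZFC that every $\Omega$-separable compact space $X$ with $t(X)=\omega$ is separable?}
\medskip

The first countable case suggests a positive answer, and there is some truth in this: the argument extends to show that such a space has density at most $\mathfrak c$, and under MA$_{\omega_1}$ such a space is indeed separable. Nevertheless the answer is no. A \emph{Corson compact} space is a compact space that embeds in some $\mathbb R^\Gamma$ so that each of its points has only countably many nonzero coordinates.

\begin{theorem}[CH]\label{thm:CH}
There is a non-separable Corson compact space $X\subset 2^{\omega_1}$, with $t(X)=\omega$, which is $\Omega$-separable.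
\end{theorem}

Recall that $X$ is \emph{ccc} if every disjoint family of nonempty open sets is countable. It has \emph{caliber $\omega_1$} if for all nonempty open sets $W_\xi$ $(\xi<\omega_1)$ there is an uncountable $I\subset\omega_1$ with $\bigcap_{\xi\in I}W_\xi\ne\emptyset$. A \emph{$\pi$-base} of $X$ is a family of nonempty open sets such that every nonempty open set contains a member of it. We write $d(X)$ for the density and $\pi w(X)$ for the least cardinality of a $\pi$-base.

\begin{theorem}\label{thm:ZFC}
\begin{enumerate}
\item[(i)] Every $\Omega$-separable space of countable tightness is ccc.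
\item[(ii)] Every $\Omega$-separable compact $X$ with $t(X)=\omega$ satisfies $d(X)\le\pi w(X)\le\mathfrak c$. It is consistent that such an $X$ has $d(X)=\mathfrak c>\omega$.
\item[(iii)] If an $\Omega$-separable compact $X$ with $t(X)=\omega$ has caliber $\omega_1$, then it is separable.
\item[(iv)] Under MA$_{\omega_1}$ every $\Omega$-separable compact $X$ with $t(X)=\omega$ is separable.
\end{enumerate}
\end{theorem}

For a set $S$ of ordinals, let $\mathrm{Fn}(S,2)$ be the set of finite partial functions from $S$ to $2=\{0,1\}$. As a forcing notion it is ordered by reverse inclusion.

\begin{theorem}\label{thm:Cohen}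
If $V$ satisfies CH and $\kappa$ is any cardinal, then after forcing with $\mathrm{Fn}(\kappa,2)$ there is a non-separable $\Omega$-separable Corson compact space. Hence the existence of such a space is consistent with $\mathfrak c$ arbitrarily large.
\end{theorem}

Since CH and MA$_{\omega_1}$ are each consistent relative to ZFC, Theorems~\ref{thm:CH} and~\ref{thm:ZFC}(iv) answer the question.

\begin{corollary}
The statement ``every $\Omega$-separable compact space of countable tightness is separable'' is independent of ZFC.
\end{corollary}

\paragraph{Plan.} Section~\ref{sec:models} treats the two model cases, first countable spaces and Cantor cubes; the second contains the strategy that will be used for Theorem~\ref{thm:CH}. Section~\ref{sec:ZFC} proves Theorem~\ref{thm:ZFC}. Section~\ref{sec:criterion} isolates conditions on a closed set $X\subset2^{\omega_1}$ under which the Cantor cube strategy still works although all points have countable support. Section~\ref{sec:lemma} contains the key lemma, on adding one coordinate. The construction under CH is in Section~\ref{sec:CH}, and Section~\ref{sec:Cohen} shows that it survives adding Cohen reals.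

\paragraph{Notation.} Let $\alpha$ be an ordinal. For $z\in2^\alpha$ put $\mathrm{supp}\,z=\{\xi<\alpha:z(\xi)=1\}$. For $Z\subset2^\alpha$ and $P\subset\mathrm{Fn}(\beta,2)$ with $\beta\ge\alpha$, let
\[
[P]_Z=\{z\in Z:\ p\subset z\text{ for some }p\in P\},
\]
an open subset of $Z$; we write $[p]_Z$ for $[\{p\}]_Z$. For $z\in2^\beta$ and $\beta\le\alpha$, $z^\frown\mathbf 0\in2^\alpha$ is the extension of $z$ by zeros; $\alpha$ will be clear from the context. For $t\in2^\alpha$ and $i\in2$, $(t,i)\in2^{\alpha+1}$ extends $t$ by the value $i$ at $\alpha$. For $z\in2^{\omega_1}$ and $\gamma<\omega_1$, the \emph{truncation} $\tau_\gamma z=(z{\restriction}\gamma)^\frown\mathbf 0\in 2^{\omega_1}$ agrees with $z$ below $\gamma$ and is $0$ from $\gamma$ on. If $x(\alpha)=0$, then $x+e_\alpha$ is $x$ with its value at $\alpha$ changed to $1$.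

\section{Two model cases}\label{sec:models}

\subsection{Few relevant answers}

Suppose that player II may restrict attention to a few answers at each point. Then any given strategy of I visits only a few points, and if the strategy wins, these must be dense.

\begin{lemma}\label{lem:answers}
Let $X$ be a regular space and $\kappa$ an infinite cardinal. For each $x\in X$ let $\mathcal A_x$ be a family of at most $\kappa$ open sets such that
\begin{enumerate}
\item[(1)] $x\in\overline U$ for every $U\in\mathcal A_x$;
\item[(2)] if $W$ is open and $x\notin\overline W$, then some $U\in\mathcal A_x$ is disjoint from $W$.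
\end{enumerate}
If $X$ is $\Omega$-separable, then $d(X)\le\kappa$.
\end{lemma}

\begin{proof}
Let $\sigma$ be a winning strategy of I. Consider all finite positions in which I has followed $\sigma$ and II has answered each point $x$ by a member of $\mathcal A_x$; by (1) these are legal answers. A position of length $n$ is determined by $n$ choices from sets of size at most $\kappa$, so there are at most $\kappa$ positions. Let $S$ be the set of points that $\sigma$ plays in them. Then $|S|\le\kappa$.

Suppose $S$ is not dense. By regularity there is a nonempty open $W$ with $\overline W\cap\overline S=\emptyset$. For each $x\in S$ choose by (2) some $U_x\in\mathcal A_x$ with $U_x\cap W=\emptyset$. If II answers every $x$ by $U_x$, then all points played belong to $S$ and the union of the answers misses $W$. So $\sigma$ loses this play, a contradiction.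
\end{proof}

If $X$ is regular and first countable, let $\mathcal A_x$ be a countable base at $x$; both conditions hold, and $X$ is separable. In a compact space of countable tightness there need not be a countable base at $x$, but there is always a countable local $\pi$-base (see (F2) below), and II may restrict attention to unions of its \emph{subfamilies}. There may be $\mathfrak c$ of these, and so the bound becomes $\mathfrak c$. The examples of this paper live in this gap.

\subsection{Cantor cubes}

In the next example the points visited need not be dense, yet the open sets offered by II are forced to have a dense union. It is the model for the constructions below.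

\begin{example}\label{ex:cube}
\emph{For every infinite cardinal $\kappa$ the cube $2^\kappa$ is $\Omega$-separable. If $\kappa>\mathfrak c$, it is not separable.}

\smallskip
The second assertion is standard: if $C\subset2^\kappa$ is countable and dense, then the map $\alpha\mapsto\{c\in C:c(\alpha)=1\}$ is injective, because for $\alpha\neq\beta$ the open set $\{z:z(\alpha)=1,\ z(\beta)=0\}$ meets $C$. Hence $\kappa\le2^\omega$.

For the first, let $U\subset2^\kappa$ be open. A maximal disjoint family of basic sets $[p]_{2^\kappa}\subset U$ is countable, since $2^\kappa$ is ccc, and its union is dense in $U$. So $\overline U=\overline{[P]_{2^\kappa}}$ for a countable $P$. Put $S(U)=\bigcup_{p\in P}\mathrm{dom}\,p$, a countable set. Then $\overline U$ depends only on the coordinates in $S(U)$: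
\[
\text{if }x\in\overline U\text{ and }x'{\restriction}S(U)=x{\restriction}S(U),\text{ then }x'\in\overline U.
\]
Indeed, for each finite $G\subset\kappa$ there is $p\in P$ such that $p$ and $x$ agree on $\mathrm{dom}\,p\cap G$. This set is contained in $S(U)$, so $p$ and $x'$ agree on it too, and some point of $[p]_{2^\kappa}$ agrees with $x'$ on $G$.

For countable $S\subset\kappa$ let $E_S$ be the countable set of points with finite support contained in $S$. Fix a bijection $n\mapsto(i(n),j(n))$ from $\omega$ onto $\omega\times\omega$ with $i(n)\le n$. Before move $n$ put $S_n=\omega\cup\bigcup_{i<n}S(U_i)$ and enumerate $E_{S_n}=\{d_{n,j}:j\in\omega\}$. Player I plays $x_n=d_{i(n),j(n)}$. Let $S=\bigcup_nS_n$. Every point of $E_S$ has finite support and the sets $S_n$ increase, so $E_S=\bigcup_nE_{S_n}$, and all of its points are played.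

Let $z$ be any point of finite support, and let $x\in E_S$ agree with $z$ on $S$ and vanish elsewhere. Then $x=x_n$ for some $n$, $x_n\in\overline{U_n}$, and $S(U_n)\subset S$; so $z\in\overline{U_n}$. Points of finite support are dense, hence so is $\bigcup_nU_n$, and I wins.
\end{example}

Countable tightness fails here. For uncountable $\kappa$, the constant function $1$ is in the closure of the set of points of finite support, but not in the closure of a countable set of such points. To obtain a counterexample we shall shrink $2^{\omega_1}$ to a closed subspace all of whose points have countable support, while every coordinate still takes the value $1$ at some point. The first property gives countable tightness, and the two together give non-separability. We want to retain as much as possible of the last paragraph of the example. What was used there is that passing from $x$ to $x+e_\alpha$ for $\alpha\notin S(U)$ does not leave $\overline U$.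

\section{Bounds in ZFC and the effect of MA$_{\omega_1}$}\label{sec:ZFC}

We use three facts. A \emph{local $\pi$-base} at $x$ is a family of nonempty open sets such that every neighborhood of $x$ contains a member; $\pi\chi(x,X)$ is the least infinite cardinal $\kappa$ for which there is one of size at most $\kappa$. A poset has \emph{precaliber $\omega_1$} if every $\omega_1$-sequence of its elements has an uncountable subsequence any finitely many members of which have a common lower bound.
\begin{enumerate}
\item[(F1)] (\v{S}apirovski\u{\i}; see also \cite{Tod}) Every compact space of countable tightness has a point-countable $\pi$-base, that is, one in which every point belongs to at most countably many members.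
\item[(F2)] (\v{S}apirovski\u{\i}) In a compact space $X$, $\pi\chi(x,X)\le t(X)$ for each $x$.
\item[(F3)] (Standard) Under MA$_{\omega_1}$ every ccc poset has precaliber $\omega_1$.
\end{enumerate}

\begin{proof}[Proof of Theorem~\ref{thm:ZFC}]
(i) Let $t(X)=\omega$ and suppose that $X$ is not ccc. Extend an uncountable disjoint family of nonempty open sets to a maximal one, $\mathcal W$. By maximality $\bigcup\mathcal W$ is dense. When I plays $x_n$, countable tightness gives a countable subset of $\bigcup\mathcal W$ with $x_n$ in its closure, hence a countable $\mathcal W_n\subset\mathcal W$ with $x_n\in\overline{\bigcup\mathcal W_n}$. Let II answer $U_n=\bigcup\mathcal W_n$. At the end some $W\in\mathcal W$ lies outside the countable family $\bigcup_n\mathcal W_n$, and $W$ is disjoint from $\bigcup_nU_n$. So II has a winning strategy, and I has none.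

(ii) By (F2) fix a countable local $\pi$-base $\mathcal B_x$ at each $x\in X$, and let
\[
\mathcal A_x=\Bigl\{\bigcup\mathcal C:\ \mathcal C\subset\mathcal B_x,\ x\in\overline{\bigcup\mathcal C}\Bigr\}.
\]
Then $|\mathcal A_x|\le\mathfrak c$ and (1) of Lemma~\ref{lem:answers} holds. For (2), let $W$ be open with $x\notin\overline W$, and let $\mathcal C=\{B\in\mathcal B_x:B\cap W=\emptyset\}$. If $N$ is an open neighborhood of $x$, then so is $N\setminus\overline W$, which contains some $B\in\mathcal B_x$. This $B$ is in $\mathcal C$, so $N$ meets $\bigcup\mathcal C$. Hence $\bigcup\mathcal C\in\mathcal A_x$, and it misses $W$. By the lemma there is a dense set $S\subset X$ with $|S|\le\mathfrak c$. The family $\bigcup_{x\in S}\mathcal B_x$ is a $\pi$-base, because a nonempty open set is a neighborhood of some $x\in S$. So $\pi w(X)\le\mathfrak c$, and $d(X)\le\pi w(X)$ always. Finally, under CH, the space $X$ of Theorem~\ref{thm:CH} has $\omega<d(X)\le\mathfrak c=\omega_1$, so $d(X)=\mathfrak c$.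

(iii) Take a point-countable $\pi$-base by (F1). If it were uncountable, caliber $\omega_1$ applied to $\omega_1$ distinct members would give a point belonging to uncountably many of them. So it is countable, and picking a point in each member gives a countable dense set.

(iv) Assume MA$_{\omega_1}$. By (i), $X$ is ccc, that is, the poset of nonempty open sets ordered by inclusion is ccc. Given nonempty open $W_\xi$ $(\xi<\omega_1)$, choose nonempty open $V_\xi$ with $\overline{V_\xi}\subset W_\xi$. By (F3) there is an uncountable $I$ such that $\{V_\xi:\xi\in I\}$ has the finite intersection property. By compactness, $\emptyset\ne\bigcap_{\xi\in I}\overline{V_\xi}\subset\bigcap_{\xi\in I}W_\xi$. So $X$ has caliber $\omega_1$, and (iii) applies.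
\end{proof}

\section{A criterion}\label{sec:criterion}

In the cube, $\overline U$ did not notice any coordinate outside a countable set $S(U)$. In the criterion below, this is replaced by the weaker condition (d), in which the countable set is an initial segment $\delta$ of $\omega_1$ and coordinates are added one by one, from below, and only when the resulting point is in $X$. As in the cube, player I runs through all points of finite support below a countable ordinal $\delta$ which is large enough for all answers received. If $z\in X$ has finite support, then its truncation $\tau_\delta z$ is played, and (d) leads from $\tau_\delta z$ up to $z$ without leaving the closure of the answer.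

\begin{proposition}\label{prop:criterion}
Let $X\subset2^{\omega_1}$ be closed and let $D$ be the set of points of $X$ with finite support. Assume:
\begin{enumerate}
\item[(a)] every $z\in X$ has countable support;
\item[(b)] for every $\alpha\in[\omega,\omega_1)$ there is $z\in X$ with $z(\alpha)=1$;
\item[(c)] $D$ is dense in $X$, and $\tau_\gamma z\in X$ for all $z\in D$ and $\gamma\in[\omega,\omega_1)$;
\item[(d)] for every countable $P\subset\mathrm{Fn}(\omega_1,2)$ there is $\delta(P)\in[\omega,\omega_1)$ such that for all $\alpha\in[\delta(P),\omega_1)$ and all $x\in D$ with $\mathrm{supp}\,x\subset\alpha$ and $x+e_\alpha\in X$: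
\[
x\in\overline{[P]_X}\quad\text{implies}\quad x+e_\alpha\in\overline{[P]_X}.
\]
\end{enumerate}
Then $X$ is a non-separable $\Omega$-separable Corson compact space, and $t(X)=\omega$.
\end{proposition}

\begin{proof}
By (a), $X$ is Corson compact.

\emph{Countable tightness.} Let $x\in\overline A$, $A\subset X$, and let $S_0=\mathrm{supp}\,x$. Given a countable $S_n$, choose a countable $B_n\subset A$ such that for every finite $G\subset S_n$ some $b\in B_n$ agrees with $x$ on $G$, and put $S_{n+1}=S_n\cup\bigcup_{b\in B_n}\mathrm{supp}\,b$, which is countable by (a). Let $S=\bigcup_nS_n$ and $B=\bigcup_nB_n$. If $G\subset\omega_1$ is finite, then $G\cap S\subset S_n$ for some $n$, and some $b\in B_n$ agrees with $x$ on $G\cap S$. Outside $S$ both $b$ and $x$ vanish, so they agree on $G$. Hence $x\in\overline B$.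

\emph{Non-separability.} If $C\subset X$ is countable, some $\alpha\in[\omega,\omega_1)$ lies above all supports of points of $C$. The open set $\{z\in X:z(\alpha)=1\}$ is nonempty by (b) and misses $C$.

\emph{Climbing.} We claim: if $P$ is countable, $\delta(P)\le\delta<\omega_1$, $z\in D$ and $\tau_\delta z\in\overline{[P]_X}$, then $z\in\overline{[P]_X}$. Let $\gamma_1<\dots<\gamma_k$ be the elements of $\mathrm{supp}\,z\setminus\delta$. Put $z_0=\tau_\delta z$ and $z_j=z_{j-1}+e_{\gamma_j}$ for $1\le j\le k$, so that $z_k=z$. For $j<k$ we have $z_j=\tau_{\gamma_{j+1}}z$, so all $z_j$ are in $D$ by (c). Moreover $\mathrm{supp}\,z_{j-1}\subset\gamma_j$ and $\gamma_j\ge\delta(P)$. Applying (d) $k$ times gives $z\in\overline{[P]_X}$.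

\emph{The strategy.} For $\delta\in[\omega,\omega_1)$ let $D_\delta=\{x\in D:\mathrm{supp}\,x\subset\delta\}$. This set is countable and, by (c), contains $\tau_\delta z$ for each $z\in D$; in particular it is nonempty. Fix an enumeration $D_\delta=\{d(\delta,j):j\in\omega\}$.

For $x\in D$ and open $U\subset X$ with $x\in\overline U$, we fix a countable $P(x,U)\subset\mathrm{Fn}(\omega_1,2)$ with
\[
[P(x,U)]_X\subset U\quad\text{and}\quad x\in\overline{[P(x,U)]_X}.
\]
It exists by countable tightness: take a countable $B\subset U$ with $x\in\overline B$, for each $b\in B$ a finite $p_b\subset b$ with $[p_b]_X\subset U$, and let $P(x,U)=\{p_b:b\in B\}$.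

Let $n\mapsto(i(n),j(n))$ be a bijection from $\omega$ onto $\omega\times\omega$ with $i(n)\le n$. Before move $n$ put
\[
\delta_n=\max\bigl(\{\omega\}\cup\{\delta(P(x_i,U_i)):i<n\}\bigr),
\]
and let I play $x_n=d(\delta_{i(n)},j(n))$.

At the end let $\delta=\sup_n\delta_n<\omega_1$. The points played are exactly those of $\bigcup_iD_{\delta_i}$. This union is $D_\delta$, since the $\delta_i$ are nondecreasing with supremum $\delta$ and supports of points of $D$ are finite. Let $z\in D$. Then $\tau_\delta z\in D_\delta$ is some $x_n$. With $P=P(x_n,U_n)$ we have $\tau_\delta z\in\overline{[P]_X}$ and $\delta\ge\delta_{n+1}\ge\delta(P)$. By the claim, $z\in\overline{[P]_X}\subset\overline{U_n}$. So $\overline{\bigcup_nU_n}$ contains $D$, which is dense, and I wins.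
\end{proof}

\section{Adding one coordinate}\label{sec:lemma}

We shall build $X$ as a limit of closed sets $X_\alpha\subset2^\alpha$, with successor steps of the form
\[
X_{\alpha+1}=\{(x,0):x\in X_\alpha\}\cup\{(x,1):x\in A_\alpha\},\qquad A_\alpha\subset X_\alpha\text{ closed}.
\]
The choice of $A_\alpha$ is the heart of the matter, and two demands pull in opposite directions. For (a), $A_\alpha$ should be small: starting with $X_\omega=2^\omega$ and choosing $A_\alpha=X_\alpha$ at every step gives $X=2^{\omega_1}$. For (d), it should be rich at each of its points of finite support.

\begin{example}\label{ex:first}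
Consider the first step, $X_\omega=2^\omega$. Let $0\in 2^\omega$ be the zero sequence, $e_n\in 2^\omega$ the sequence with support $\{n\}$, and
\[
U=\{z\in2^\omega:\ z\ne0\text{ and }\min\mathrm{supp}\,z\text{ is even}\},
\]
an open set with $0\in\overline U$, because $e_{2k}\in U$ and $e_{2k}\to0$. Suppose that in $X_{\omega+1}$ player I plays $(0,0)$ and II answers $\{z:z{\restriction}\omega\in U\}$. Let $0\in A_\omega$. We want $(0,1)$ to be in the closure of this answer, and this means
\[
0\in\overline{U\cap A_\omega}.
\]
For $A_\omega=\{0\}\cup\{e_{2k+1}:k\in\omega\}$ this fails: the whole open set $A_\omega\times\{1\}$ is missed. For $A_\omega=\{0\}\cup\{e_{2k}:k\in\omega\}$ it holds, and $A_\omega=\{0\}\cup\{e_k:k\in\omega\}$ serves both $U$ and its analog with ``odd''. In general, a sequence converging to $0$ can serve countably many open sets accumulating at $0$, by visiting each of them infinitely often. It cannot serve all of them. If $A_\omega$ is closed and nowhere dense, then $2^\omega\setminus A_\omega$ accumulates at every point of $A_\omega$ without meeting $A_\omega$. So we shall enumerate the countable sets $P$ that can occur in (d) and serve, at step $\alpha$, those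 listed before $\alpha$.

Now the points $e_k$ also belong to $A_\omega=\{0\}\cup\{e_k:k\in\omega\}$. They are isolated in it and have the same needs as $0$; so to each of them we attach a sequence converging to it, then a sequence to each new point, and so on. This gives a tree of points $x_s$, $s\in\omega^{<\omega}$. If we simply attach the points $e_k+e_l$ $(l>k)$ to $e_k$, and so on, the result contains all points of finite support and its closure is $2^\omega$. So some care is needed. We put the members of the sequence attached to a point into pairwise disjoint clopen sets that shrink to this point, and continue inside these sets. Then the only new points in the closure of the tree come from its infinite branches. Since we are free to take the clopen sets even smaller, we can make those chosen after level $n$ miss an $n$-th forbidden point; then no branch leads to a forbidden point.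
\end{example}

The forbidden objects require some thought. To ensure (a), we want to stop each $z\in X$ from having $z{\restriction}\alpha\in A_\alpha$ for uncountably many $\alpha$. The point $z{\restriction}\alpha$ did not exist before stage $\alpha$, so we cannot have put it on a list earlier. But $z{\restriction}\omega$ was there from the start. So we list the elements $y$ of $2^\omega$, and forbid whole fibers of the map $x\mapsto x{\restriction}\omega$, with the exception of points of finite support. A fiber can be avoided as long as it contains no nonempty open set; the lemma has to preserve this too, which is its condition (A2).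

\begin{lemma}\label{lem:key}
Let $K$ be a nonempty zero-dimensional compact metric space and $\rho:K\to2^\omega$ a continuous map such that no nonempty open subset of $K$ lies in a single fiber $F_y=\rho^{-1}(y)$. Let $D\subset K$ be countable and dense, $\mathcal U$ a countable family of open subsets of $K$, and $Y\subset2^\omega$ countable. Then there is a nonempty closed $A\subset K$ such that:
\begin{enumerate}
\item[(A1)] $A\cap D$ is dense in $A$;
\item[(A2)] no nonempty relatively open subset of $A$ lies in a single fiber;
\item[(A3)] if $x\in A\cap D$, $U\in\mathcal U$ and $x\in\overline U$, then $x\in\overline{U\cap A}$;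
\item[(A4)] $A\cap F_y\subset D$ for all $y\in Y$.
\end{enumerate}
\end{lemma}

\begin{proof}
Enlarging $Y$, which only strengthens (A4), we may assume $\rho[D]\subset Y$. Then $Y\ne\emptyset$; write $Y=\{y_n:n\in\omega\}$.

\emph{The tree.} We define $x_s\in D$ and clopen sets $V_s\ni x_s$ for $s\in\omega^{<\omega}$. Let $V_\emptyset=K$ and let $x_\emptyset\in D$ be arbitrary. Suppose $x_s\in V_s$ are given, $|s|=n$. List the members of $\mathcal U\cup\{K\}$ whose closure contains $x_s$ as $(U^k)_{k\in\omega}$, each occurring infinitely often. We choose by recursion on $k$ clopen sets $O_k=O_k(s)$, points $x_{s^\frown k}$ and clopen sets $V_{s^\frown k}$, maintaining $x_s\notin V_{s^\frown k}$.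
\begin{itemize}
\item Choose a clopen $O_k\ni x_s$ of diameter less than $2^{-k}$ with $O_k\subset V_s$, with $O_k\subset O_{k-1}$ if $k>0$, and with $O_k\cap V_{s^\frown j}=\emptyset$ for $j<k$. This is possible since $x_s$ is not in the closed set $\bigcup_{j<k}V_{s^\frown j}$.
\item The open set $U^k\cap O_k$ is nonempty, because $x_s\in\overline{U^k}$. By the hypothesis on $\rho$, removing a fiber, which is closed, from a nonempty open set leaves a nonempty open set. Hence $U^k\cap O_k\setminus(F_{\rho(x_s)}\cup F_{y_n})$ is open and nonempty. Choose $x_{s^\frown k}\in D$ in it.
\item Choose a clopen $V_{s^\frown k}$ with $x_{s^\frown k}\in V_{s^\frown k}\subset O_k\setminus(F_{\rho(x_s)}\cup F_{y_n})$. As $x_s\in F_{\rho(x_s)}$, indeed $x_s\notin V_{s^\frown k}$.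
\end{itemize}
For each $s$ we have:
\begin{enumerate}
\item[(1)] $x_{s^\frown k}\to x_s$ as $k\to\infty$; and if $U\in\mathcal U$ and $x_s\in\overline U$, then $x_{s^\frown k}\in U$ for infinitely many $k$.
\item[(2)] The sets $V_{s^\frown k}$ $(k\in\omega)$ are pairwise disjoint subsets of $V_s\setminus\{x_s\}$, and they miss $F_{\rho(x_s)}$ and $F_{y_{|s|}}$.
\end{enumerate}
Let $Q=\{x_s:s\in\omega^{<\omega}\}\subset D$ and $A=\overline Q$.

\emph{The points of $A$.} First, $Q\cap V_s=\{x_t:t\supseteq s\}$. If $t\supseteq s$, then $x_t\in V_t\subset V_s$. If $t$ is a proper initial segment of $s$, then $V_s\subset V_{t^\frown k}$ for some $k$, and $x_t\notin V_{t^\frown k}$. If $s,t$ are incompatible, then $V_s\cap V_t=\emptyset$ by the disjointness in (2). Since $V_s$ is clopen, $A\cap V_s=\overline{Q\cap V_s}$.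

Next, let $a\in A\cap V_s$ and $a\neq x_s$; we claim that $a\in V_{s^\frown j}$ for some $j$. Since the sets $O_k=O_k(s)$ contain $x_s$ and their diameters tend to $0$, there is $k$ with $a\notin O_k$. Now
\[
Q\cap V_s=\{x_s\}\cup\bigcup_{j\in\omega}(Q\cap V_{s^\frown j}),
\]
and $x_s\in O_k$ as well as $V_{s^\frown j}\subset O_j\subset O_k$ for $j\ge k$. As $O_k$ is closed and $a\notin O_k$, it follows that $a\in\overline{\bigcup_{j<k}(Q\cap V_{s^\frown j})}\subset\bigcup_{j<k}V_{s^\frown j}$.

Starting with $V_\emptyset=K$ and iterating, we obtain for every $a\in A\setminus Q$ a branch $f\in\omega^\omega$ with $a\in V_{f\restriction n}$ for all $n$. By (2), $V_{f\restriction(n+1)}\cap F_{y_n}=\emptyset$, so $\rho(a)\ne y_n$ for all $n$. Thus $\rho(a)\notin Y$ for $a\in A\setminus Q$.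

\emph{Verification.} We have shown $A\cap F_y\subset Q\subset D$ for $y\in Y$, which is (A4). Since $\rho[D]\subset Y$, also $A\cap D=Q$. This gives (A1), and (A3) follows from (1), as $x_{s^\frown k}\in A$. For (A2), a nonempty relatively open subset of $A$ contains some $x_s$, hence $x_{s^\frown k}$ for all large $k$, and $\rho(x_{s^\frown k})\neq\rho(x_s)$ because $V_{s^\frown k}$ misses $F_{\rho(x_s)}$.
\end{proof}

\section{The construction under CH}\label{sec:CH}

\begin{proof}[Proof of Theorem~\ref{thm:CH}]
Assume CH. It is used to list in type $\omega_1$ the two kinds of objects that Lemma~\ref{lem:key} can handle only countably many at a time: let $2^\omega=\{y_\xi:\xi<\omega_1\}$, and let $\{P_\xi:\xi<\omega_1\}$ be the set of all countable subsets of $\mathrm{Fn}(\omega_1,2)$, of which there are at most $\omega_1^{\omega}\le(2^\omega)^\omega=\omega_1$.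

We define closed sets $X_\alpha\subset2^\alpha$ for $\omega\le\alpha\le\omega_1$ and nonempty closed sets $A_\alpha\subset X_\alpha$ for $\omega\le\alpha<\omega_1$. Let $D_\alpha$ be the set of points of $X_\alpha$ with finite support; it is countable for $\alpha<\omega_1$. The inductive hypotheses are:
\begin{enumerate}
\item[(H1)] for $\omega\le\beta<\alpha$: $X_\beta=\{x{\restriction}\beta:x\in X_\alpha\}$, and $x^\frown\mathbf 0\in X_\alpha$ for all $x\in X_\beta$;
\item[(H2)] $D_\alpha$ is dense in $X_\alpha$;
\item[(H3)] no nonempty open subset of $X_\alpha$ is contained in a fiber $\{x\in X_\alpha:x{\restriction}\omega=y\}$, $y\in2^\omega$.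
\end{enumerate}

\emph{Start.} Let $X_\omega=2^\omega$. Its fibers are single points, and it has no isolated points; so (H1)--(H3) hold.

\emph{Successor step.} Given $X_\alpha$, $\alpha<\omega_1$, apply Lemma~\ref{lem:key} to $K=X_\alpha$, $\rho(x)=x{\restriction}\omega$, $D=D_\alpha$, $Y=\{y_\xi:\xi<\alpha\}$ and
\[
\mathcal U=\{[P_\xi]_{X_\alpha}:\ \xi<\alpha,\ P_\xi\subset\mathrm{Fn}(\alpha,2)\}.
\]
The space $X_\alpha$ is compact, metrizable and zero-dimensional since $\alpha$ is countable, and the other hypotheses are (H2) and (H3). Let $A_\alpha$ be the resulting set and
\[
X_{\alpha+1}=\{(x,0):x\in X_\alpha\}\cup\{(x,1):x\in A_\alpha\}.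
\]
This is closed, and (H1) for $\alpha+1$ follows from (H1) for $\alpha$. A nonempty open subset of $X_{\alpha+1}$ contains a set $\{(x,0):x\in V\}$ with $V$ nonempty and open in $X_\alpha$, or a set $\{(x,1):x\in V\}$ with $V$ nonempty and relatively open in $A_\alpha$. In the first case it contains a point of finite support by (H2) for $\alpha$, and is not in one fiber by (H3) for $\alpha$. In the second case the same follows from (A1) and (A2).

\emph{Limit step.} For a limit $\lambda\in(\omega,\omega_1]$ let
\[
X_\lambda=\{x\in2^\lambda:\ x{\restriction}\beta\in X_\beta\text{ for all }\beta\in[\omega,\lambda)\},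
\]
a closed set. If $x\in X_\beta$, then $x^\frown\mathbf 0\in X_\lambda$, as all its restrictions are in the respective $X_\gamma$ by (H1) at stages below $\lambda$. This gives (H1). A nonempty open subset of $X_\lambda$ contains a nonempty basic set $\{x\in X_\lambda:x{\restriction}\gamma\in V\}$ with $\omega\le\gamma<\lambda$ and $V$ nonempty and open in $X_\gamma$. This contains $x^\frown\mathbf 0$ for all $x\in V$, so (H2) and (H3) for $\lambda$ follow from those for $\gamma$.

\medskip
Let $X=X_{\omega_1}$ and $D=D_{\omega_1}$. We verify (a)--(d) of Proposition~\ref{prop:criterion}.

\emph{(b)} For $t\in A_\alpha$ we have $(t,1)\in X_{\alpha+1}$, so $(t,1)^\frown\mathbf 0\in X$ by (H1).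

\emph{(c)} Density is (H2). If $z\in X$, then $z{\restriction}\gamma\in X_\gamma$ and $\tau_\gamma z\in X$ by (H1).

\emph{(a)} Suppose $z\in X$ has uncountable support, and let $z{\restriction}\omega=y_\xi$. Choose $\alpha\in\mathrm{supp}\,z$ with $\alpha>\max(\omega,\xi)$ such that $\mathrm{supp}\,z\cap\alpha$ is infinite. Since $z{\restriction}(\alpha+1)\in X_{\alpha+1}$ and $z(\alpha)=1$, we have $z{\restriction}\alpha\in A_\alpha$. As $\xi<\alpha$, (A4) applies to $y_\xi$ and gives $z{\restriction}\alpha\in D_\alpha$. So $\mathrm{supp}\,z\cap\alpha$ is finite, a contradiction.

\emph{(d)} Let $P=P_\xi$, and let $\delta(P)\in[\omega,\omega_1)$ be such that $\xi<\delta(P)$ and $P\subset\mathrm{Fn}(\delta(P),2)$. Let $\delta(P)\le\alpha<\omega_1$ and $x\in D$ with $\mathrm{supp}\,x\subset\alpha$, $x+e_\alpha\in X$ and $x\in\overline{[P]_X}$. The restriction of $x+e_\alpha$ to $\alpha+1$ is $(x{\restriction}\alpha,1)\in X_{\alpha+1}$, so $x{\restriction}\alpha\in A_\alpha\cap D_\alpha$. Restriction to $\alpha$ is continuous and maps $[P]_X$ into $[P]_{X_\alpha}$, because $\mathrm{dom}\,p\subset\alpha$ for $p\in P$. Hence $x{\restriction}\alpha\in\overline{[P]_{X_\alpha}}$. As $[P]_{X_\alpha}$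 belongs to the family $\mathcal U$ of stage $\alpha$, (A3) gives
\[
x{\restriction}\alpha\in\overline{[P]_{X_\alpha}\cap A_\alpha}.
\]
Let $G\subset\omega_1$ be finite. Pick $t\in[P]_{X_\alpha}\cap A_\alpha$ agreeing with $x$ on $G\cap\alpha$, and put $z=(t,1)^\frown\mathbf 0\in X$. Then $z\in[P]_X$. Moreover $z$ and $x+e_\alpha$ agree on $G$: below $\alpha$ by the choice of $t$, at $\alpha$ both are $1$, and above $\alpha$ both vanish. So $x+e_\alpha\in\overline{[P]_X}$.

By Proposition~\ref{prop:criterion}, $X$ is a non-separable $\Omega$-separable Corson compact space with $t(X)=\omega$.
\end{proof}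

\section{Adding Cohen reals}\label{sec:Cohen}

In a Cohen extension, new countable sets $P\subset\mathrm{Fn}(\omega_1,2)$ appear that were not on our list. The point is that each of them has a name involving only countably many Cohen coordinates. There are only countably many conditions $r$ on these coordinates, and each of them determines a countable set $P_r$ in the ground model, consisting of those $p$ that some extension of $r$ puts into $P$. The supremum of the ordinals $\delta(P_r)$ then works for $P$.

\begin{proof}[Proof of Theorem~\ref{thm:Cohen}]
Let $V$ satisfy CH, and let $X,D\in V$ satisfy (a)--(d) of Proposition~\ref{prop:criterion} in $V$, as constructed in Section~\ref{sec:CH}. Only (a)--(d) will be used. Let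
\[
\mathcal T=\{q\in\mathrm{Fn}(\omega_1,2):\ q\subset t\text{ for some }t\in X\}\in V.
\]
Let $G$ be $\mathrm{Fn}(\kappa,2)$-generic over $V$. This forcing is ccc, so $\omega_1$ is preserved. In $V[G]$ let
\[
X^*=\{z\in2^{\omega_1}:\ z{\restriction}F\in\mathcal T\text{ for all finite }F\subset\omega_1\}.
\]
It is closed in $2^{\omega_1}$ and contains $X$. The finite partial functions contained in points of $X^*$ are exactly the elements of $\mathcal T$: if $q\subset z\in X^*$ is finite, then $q=z{\restriction}\mathrm{dom}\,q\in\mathcal T$, and each $q\in\mathcal T$ is contained in a point of $X\subset X^*$. We verify (a)--(d) for $X^*$ in $V[G]$.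

\emph{Points of finite support, (b), (c).} A point of $X^*$ with finite support is in $V$, and in $V$ it belongs to the closure of $X$, hence to $X$. So the set of points of $X^*$ with finite support is $D$. A nonempty basic open subset of $X^*$ has the form $[q]_{X^*}$ with $q\in\mathcal T$. In $V$, $[q]_X$ is nonempty and open in $X$, so it contains a point of $D$. Hence $D$ is dense in $X^*$. Condition (b) and the rest of (c) follow from $X\subset X^*$.

\emph{(a)} Suppose (a) fails for $X^*$ in $V[G]$. Then there are a name $\dot z$ and $p\in\mathrm{Fn}(\kappa,2)$ forcing that $\dot z\in2^{\omega_1}$ has uncountable support and that $\dot z{\restriction}F\in\mathcal T$ for all finite $F\subset\omega_1$. In $V$, the set of $\alpha$ for which some $p_\alpha\le p$ forces $\dot z(\alpha)=1$ is uncountable, since $p$ forces it to contain $\mathrm{supp}\,\dot z$. Fix such $p_\alpha$. If some condition equals $p_\alpha$ for uncountably many $\alpha$, let $I$ be the set of these $\alpha$. Otherwise uncountably many different domains occur, because there are only finitely many conditions with a given domain; by the $\Delta$-system lemma there is an uncountable set $I$ of $\alpha$ for which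 the domains are distinct and form a $\Delta$-system and the $p_\alpha$ coincide on the root. In both cases any finitely many $p_\alpha$ $(\alpha\in I)$ have a common extension. If $F\subset I$ is finite and nonempty, a common extension of the $p_\alpha$ $(\alpha\in F)$ forces $\dot z{\restriction}F$ to be constantly $1$; so the constant function $1$ on $F$ is in $\mathcal T$. Thus in $V$ the closed sets $\{t\in X:t(\alpha)=1\}$, $\alpha\in I$, have the finite intersection property, and by compactness there is $t\in X$ with $t(\alpha)=1$ for all $\alpha\in I$. This contradicts (a) for $X$ in $V$.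

\emph{(d)} For $x\in D$ and $P\subset\mathrm{Fn}(\omega_1,2)$ we have
\begin{equation}\label{eq:star}
x\in\overline{[P]}\iff\text{for every finite }F\subset\omega_1\text{ there is }p\in P\text{ with }p\cup(x{\restriction}F)\in\mathcal T,
\end{equation}
where $[P]$ is $[P]_X$ if we work in $V$ (with $P\in V$), and $[P]_{X^*}$ if we work in $V[G]$. Indeed, some $z\in[P]$ agrees with $x$ on $F$ if and only if, for some $p\in P$, $p\cup(x{\restriction}F)$ is a function contained in a point of the space in question; and in both cases the finite functions contained in such points are the elements of $\mathcal T$.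

Let $P\in V[G]$ be a countable subset of $\mathrm{Fn}(\omega_1,2)$. As the forcing is ccc, $P$ is contained in a countable set $R\subset\mathrm{Fn}(\omega_1,2)$, $R\in V$. Moreover, for each $p\in R$, whether $p\in P$ is decided by the members of a countable maximal antichain of $\mathrm{Fn}(\kappa,2)$. Hence there are in $V$ a countable $I\subset\kappa$ and an $\mathrm{Fn}(I,2)$-name $\dot P$ for a subset of $R$ whose value under the $\mathrm{Fn}(I,2)$-generic set $G_I=G\cap\mathrm{Fn}(I,2)$ is $P$. Below, $\Vdash$ refers to $\mathrm{Fn}(I,2)$. For $r\in\mathrm{Fn}(I,2)$ let
\[
P_r=\{p\in R:\ \text{there is }r'\le r\text{ with }r'\Vdash p\in\dot P\}\in V.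
\]
This is countable, so $\delta(P_r)$ is defined in $V$. As $\mathrm{Fn}(I,2)$ is countable, $\delta=\sup_r\delta(P_r)<\omega_1$. We show that $\delta(P)=\delta$ is as required.

Let $\delta\le\alpha<\omega_1$ and $x\in D$ with $\mathrm{supp}\,x\subset\alpha$ and $x+e_\alpha\in X^*$, and suppose that $x\in\overline{[P]_{X^*}}$ but $x+e_\alpha\notin\overline{[P]_{X^*}}$. Since $x+e_\alpha$ has finite support, $x+e_\alpha\in D\subset X$. By \eqref{eq:star}, whose right side mentions only $P$ and objects of $V$ and so may be evaluated in $V[G_I]$, there are a finite $F\subset\omega_1$ and $r\in G_I$ forcing both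
\begin{enumerate}
\item[(1)] for every finite $F'\subset\omega_1$ there is $p\in\dot P$ with $p\cup(x{\restriction}F')\in\mathcal T$;
\item[(2)] there is no $p\in\dot P$ with $p\cup((x+e_\alpha){\restriction}F)\in\mathcal T$.
\end{enumerate}
Work in $V$. By (1), for each finite $F'$ there are $r'\le r$ and $p\in R$ with $r'\Vdash p\in\dot P$ and $p\cup(x{\restriction}F')\in\mathcal T$; then $p\in P_r$. By \eqref{eq:star}, $x\in\overline{[P_r]_X}$. Since $\alpha\ge\delta(P_r)$, (d) for $X$ gives $x+e_\alpha\in\overline{[P_r]_X}$. So by \eqref{eq:star} there is $p\in P_r$ with $p\cup((x+e_\alpha){\restriction}F)\in\mathcal T$. Some $r'\le r$ forces $p\in\dot P$, contradicting (2).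

Thus (a)--(d) hold for $X^*$ in $V[G]$, and Proposition~\ref{prop:criterion}, applied in $V[G]$, shows that $X^*$ is a non-separable $\Omega$-separable Corson compact space. If $\kappa$ is infinite and $\kappa^\omega=\kappa$ in $V$, then $\mathfrak c=\kappa$ in $V[G]$; so $\mathfrak c$ can be arbitrarily large.
\end{proof}

\begin{thebibliography}{9}
\bibitem{game}
\emph{Some New Versions Of An Old Game},
\texttt{http://cmuc.karlin.mff.cuni.cz/pdf/cmuc9501/tkac.pdf}.

\bibitem{Tod}
S.~Todor\v{c}evi\'c, \emph{Free sequences}, Topology Appl. 35 (1990).
\end{thebibliography}

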